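# A computable order, its reverse, and the PA degrees: orders on torsion-free abelian groups

All groups in these notes are countable, torsion-free and abelian, written additively. The problem comes from the notes at https://www2.math.uconn.edu/~solomon/notes/JMM2013.pdf.

## 1. Groups of finite rank

An *order* on $G$ is a linear order $\le_G$ such that $a\le_G b$ implies $a+c\le_G b+c$ for all $a,b,c$. Its *positive cone* is $P=\{g\in G: 0\le_G g\}$. Since $a\le_G b$ iff $b-a\in P$, an order and its cone carry the same information, and we pass freely between them. A set $P\subseteq G$ is the cone of an order exactly when $P$ is closed under addition, $P\cup -P=G$ and $P\cap -P=\{0\}$. Write $g>_P0$ for $g\in P\setminus\{0\}$, and $g<_P0$ for $-g>_P0$. The set of all cones is $\mathbb X(G)\subseteq 2^G$.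

A group is *computable* if its domain is a computable subset of $\omega$ and its addition is computable. A *computable copy* of $G$ is a computable group isomorphic to $G$; the isomorphism need not be computable. If $G$ is computable, the degree of an order is the Turing degree of its cone, and $\deg(\mathbb X(G))=\{\deg(P):P\in\mathbb X(G)\}$. We say that $G$ *has orders of every degree* if this set contains every Turing degree.

A set $\{b_i\}\subseteq G$ is *independent* if $\alpha_0b_{i_0}+\dots+\alpha_kb_{i_k}=0$ with integers $\alpha_j$ forces all $\alpha_j=0$. The *rank* of $G$ is the size of a maximal independent set. For example, $\mathbb Q$ has rank $1$ and exactly two orders. The group $\mathbb Z^2$ has rank $2$, and each irrational $\xi$ gives it an order: $(a,b)\ge 0$ iff $a+b\xi\ge0$.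

We ask which groups have a computable copy that admits a computable order but does not have orders of every degree. For finite rank this is easy.

**Proposition 1.** (a) If $K$ is a computable group of rank $0$ or $1$, then $K$ has at least one and at most two orders, all computable. (b) If $K$ is a computable group of rank $r$ with $2\le r<\omega$, then $K$ has orders of every degree.

**Proof of (a).** Rank $0$ is the trivial group, with one order. In rank $1$ fix $x\ne0$. Every $g$ satisfies a relation $Mg=nx$ with $M\ge1$, which can be found by search. Two such relations $Mg=nx$, $M'g=n'x$ give $M'n=Mn'$, so the sign of $n$ depends only on $g$. In an order with $x>0$ the sign of $g$ must be the sign of $n$, and in an order with $x<0$ the opposite one. So there are at most two orders. Conversely, declaring $g\ge0$ iff $n\ge0$ gives an order: sums are handled by $MM'(g+g')=(M'n+Mn')x$, and $n=0$ only if $g=0$. It is computable.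

**Proof of (b).** Let $k_1,\dots,k_r$ be a maximal independent set. Given $g$, a search for $M\ge1$ and $n_i$ with $Mg=\sum n_ik_i$ computes the coordinates $(q_1,\dots,q_r)\in\mathbb Q^r$ of $g$. Given any set $D$, let
$$D^*=\{2i:i\in D\}\cup\{2i+1:i\text{ is a square}\}.$$
Then $D^*\equiv_TD$. If $D^*$ were eventually periodic with period $\pi$, then also with period $2\pi$, and so the set of squares would be eventually periodic; but it is infinite and has unbounded gaps. Hence $\xi=\sum_{i\in D^*}2^{-i-1}$ is irrational. Its cut $\{q\in\mathbb Q:q<\xi\}$ is Turing equivalent to $D^*$: from $D^*$ we compare $\xi$ with $q$ by computing partial sums until they separate, which must happen as $\xi\neq q$; from the cut we read off binary digits one after another.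

Order $K$ by the sign of $q_1+q_2\xi$ if $(q_1,q_2)\ne(0,0)$, and by the sign of the first nonzero coordinate otherwise. This is an order, since $q_1+q_2\xi=0$ only for $q_1=q_2=0$, and it is computable from $D$. Its cone $P$ computes the cut of $\xi$, because $ak_1+bk_2\in P$ iff $a+b\xi\ge0$. So $P\equiv_TD$. $\square$

So in finite rank the answer is yes for ranks $0$ and $1$, where an order has no freedom, and no for all others. What changes in infinite rank?

The proof of (b) used only one thing about $K$: that coordinates with respect to some maximal independent set can be computed. In finite rank this is automatic, since a finite set is finite information. A computable group of infinite rank may have no computable maximal independent set. If it has one, the proof of (b) applies word for word (search through finite subsets), and the group has orders of every degree. This happens for $\mathbb Z^{(\omega)}$, presented as finite integer sequences. So a copy that does not have orders of every degree must hide its bases. The *Open Question* is: does every infinite rank torsion-free abelian group have a computable copy which admits a computable order but does not have orders of every degree? Here we restrict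 to countable groups with at least one computable copy.

The following known result is due to Kach, Lange and Solomon. A computable group $G$ of infinite rank is *effectively completely decomposable* if there is a uniformly computable sequence of rank $1$ subgroups $G_i$ such that $G$ is computably isomorphic to $\bigoplus_iG_i$ with the standard presentation; the standard $\mathbb Z^{(\omega)}$ is an example. For such $G$ there are a computable copy $H$ and a noncomputable c.e. set $C$ such that $H$ has exactly two computable orders and every $C$-computable order on $H$ is computable. We shall see that the answer to the general question is yes.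

## 2. Functions that avoid the diagonal, and the theorems

Let $\Phi_m$ be the $m$-th partial computable function.

**Definition.** A function $g:\omega\to\{0,1\}$ is DNC$_2$ if $g(m)\ne\Phi_m(m)$ whenever $\Phi_m(m)\downarrow$. A set or degree is *PA* if it computes a DNC$_2$ function.

This is equivalent to the usual definition of PA degree, but we use only this formulation. For example, the halting set $\emptyset'$ is PA: put $g(m)=1-\Phi_m(m)$ if $\Phi_m(m)\downarrow\in\{0,1\}$ and $g(m)=0$ otherwise. The PA degrees are closed upwards. No computable set is PA: if $g=\Phi_m$ were DNC$_2$, then $g(m)\ne\Phi_m(m)=g(m)$.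

**Theorem 2.** Let $G$ be a torsion-free abelian group of infinite rank having a computable copy. Then $G$ has a computable copy $H$ with a computable order $\le_H$ such that every order on $H$ other than $\le_H$ and its reverse has PA degree. In particular $H$ has exactly two computable orders, and for every set $C$ not of PA degree, every $C$-computable order on $H$ is computable.

**Corollary 3.** $H$ admits a computable order but does not have orders of every degree.

**Proof from Theorem 2.** It suffices to find a noncomputable $X$ that is not PA; then $\deg(X)\notin\deg(\mathbb X(H))$. Let $U_e=\{X:\Phi_e^X\text{ is a DNC}_2\text{ function}\}$. We show that $U_e$ is nowhere dense. Fix a string $\sigma$. If for some $j$ no $\tau\supseteq\sigma$ has $\Phi_e^\tau(j)\downarrow\in\{0,1\}$, then no $X\supseteq\sigma$ is in $U_e$. Otherwise let $h(j)$ be the value $\Phi_e^\tau(j)$ for the first $\tau\supseteq\sigma$ found with $\Phi_e^\tau(j)\downarrow\in\{0,1\}$. Then $h$ is total computable, say $h=\Phi_k$. For the $\tau$ found on input $k$ we have $\Phi_e^\tau(k)=h(k)=\Phi_k(k)$, so no $X\supseteq\tau$ is in $U_e$. In both cases $\sigma$ has an extension whose neighborhood misses $U_e$. The set of computable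 $X$ is countable, hence meager. By the Baire category theorem some noncomputable $X$ lies outside all $U_e$. $\square$

**Corollary 4.** For every noncomputable, Turing incomplete c.e. set $C$, every $C$-computable order on $H$ is computable. (Such $C$ exist by Friedberg–Muchnik.)

**Proof from Theorem 2.** It suffices to show that a c.e. set $C$ of PA degree computes $\emptyset'$. Let $\Gamma^C=g$ be DNC$_2$, and fix computable enumerations $C_s$ of $C$ and $\emptyset'_s$ of $\emptyset'$. By the s-m-n theorem there is a computable $r$ such that $\Phi_{r(n)}(z)=\Gamma_s^{C_s}(z)$ if $n$ enters $\emptyset'$ at stage $s$ and this computation converges, and $\Phi_{r(n)}(z)\uparrow$ otherwise. Given $n$, use $C$ to find $s$ such that $\Gamma_s^{C_s}(r(n))\downarrow$ and $C_s$ agrees with $C$ on the use. For $t>s$ we have $C_s\subseteq C_t\subseteq C$, so $\Gamma_t^{C_t}(r(n))=g(r(n))$. If $n$ entered $\emptyset'$ at a stage $t>s$, then $\Phi_{r(n)}(r(n))=g(r(n))$, contradicting DNC$_2$. So $n\in\emptyset'$ iff $n\in\emptyset'_s$. $\square$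

Theorem 2 is optimal, as the next three statements show. They are proved in Section 9 and Section 10.

**Theorem 5.** If $K$ is a computable torsion-free abelian group of rank $\ge2$, then $\deg(\mathbb X(K))$ contains every PA degree.

**Corollary 6.** For $H$ as in Theorem 2, $\deg(\mathbb X(H))=\{\mathbf 0\}\cup\{\mathbf d:\mathbf d\text{ is PA}\}$. This is the least possible spectrum among all computable copies of $G$ that admit a computable order.

**Proposition 7.** A torsion-free abelian group with a computable copy has a computable copy which admits a computable order but does not have orders of every degree iff its rank is $0$, $1$ or infinite.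

Why PA? A sensible first attempt at the question is to diagonalize against computable orders. For each $e$, reserve an element $c$, wait until $\Phi_e$ declares the sign of $c$, and then impose a relation on $c$ that contradicts this sign. The attempt stops at the following point: it refutes only the orders on the list. Knowing that exactly two orders are computable says nothing about which noncomputable degrees occur, and there is no list of all orders on which to wait.

So we do not wait for the order at all. Fix $m$, and let the event that triggers the relation be the convergence of $\Phi_m(m)$. Reserve one element for each possible pattern of signs on a finite set. If $\Phi_m(m)=0$, force the element reserved for pattern $p$ to be positive in every order with that pattern; if $\Phi_m(m)=1$, force it to be negative. Each order $P$ follows one pattern, and so it can read a value $g(m)\ne\Phi_m(m)$ off its own sign of the element reserved for it. A single action treats uncountably many orders.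

## 3. Forcing a sign while the order stays fixed

We now see by hand whether one such action is possible. Let $\mathbb Q^{(\omega)}$ be the rational vector space with basis $e_0,e_1,\dots$, and let $v:\mathbb Q^{(\omega)}\to\mathbb R$ be linear with $v(e_i)=\log p_i$, where $p_i$ is the $i$-th prime ($p_0=2$). By unique factorization $v$ is injective, and "$v(q)>0$" is decidable: clear denominators and compare two integers. So $v$ induces a computable order on $\mathbb Q^{(\omega)}$. This will be the order $\le_H$.

Suppose the group built so far has names for $0,e_0,e_1,e_2$, with $v$-values $0,\log2,\log3,\log5$, and that $c$ is the name of $e_2$. We want to code a bit into the sign of $c$, for all orders with $e_0>_P0>_Pe_1$. When the bit becomes known, we let the name $c$ denote a different vector. We may choose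
$$c=15e_0-8e_1\quad\text{or}\quad c=-4e_0+4e_1 .$$
The first forces $c>_P0$, the second forces $c<_P0$. The new values are $v(c)=\log(2^{15}/3^8)\approx\log4.994$ and $v(c)=\log(3^4/2^4)=\log5.0625$. In both cases $0<_He_0<_He_1<_Hc$ holds as before, so nothing already announced about $\le_H$ has to be retracted. The example works because positive combinations of $e_0$ and $-e_1$ have $v$-values everywhere.

**Lemma 8.** If $\alpha,\beta>0$ and $\alpha/\beta$ is irrational, then $\{\mu\alpha-\nu\beta:\mu,\nu\in\mathbb N\}$ is dense in $\mathbb R$. In particular, if $a,b\in\mathbb Q^{(\omega)}$ are independent and $v(a),v(b)>0$, then $\{v(\mu a-\nu b):\mu,\nu\in\mathbb N\}$ is dense in $\mathbb R$.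

**Proof.** For every $\mu_0$, the set $\{\mu\alpha\bmod\beta:\mu\ge\mu_0\}$ is dense in $[0,\beta)$. Given a target $r$, take $\mu$ so large that $\mu\alpha>r+\beta$, and such that $\mu\alpha-r$ is within a given $\varepsilon<\beta$ of a multiple $\nu\beta$. Then $\nu\beta>0$, so $\nu\in\mathbb N$, and $\mu\alpha-\nu\beta$ is within $\varepsilon$ of $r$. For the second part, $v(a)/v(b)$ is irrational: otherwise $v(ia-jb)=0$ for some positive integers $i,j$, so $ia=jb$ by injectivity of $v$. $\square$

Three things can go wrong with the example in general.

First, suppose that $P$ agrees with $\le_H$ on the finite set in question, say $e_0,e_1>_P0$. Then a negative combination of $e_0,e_1$ has negative $v$-value, while $v(c)=\log5>0$ has been announced; so $c<_P0$ cannot be forced. This is as it must be, since $\le_H$ itself is a computable order. The way out is to use two elements $x,y>_H0$ with $x>_P0$ and $y<_P0$. They exist for every $P$ except the cones of $\le_H$ and its reverse. The construction will guess them.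

Second, division. Let $G$ be generated by $e_0,e_1,e_3,e_4,\dots$ and $d=(e_0+e_2)/2$, and suppose that $d$ also has a name. If $c$ becomes $-4e_0+4e_1$, then $d$ must become $(-3e_0+4e_1)/2$. This is not in $G$: an element of $G$ with $e_2$-coordinate $0$ has integer coordinates. The way out is to choose the new value $u$ of $d$, not of $c$. Then $c=2d-e_0$ becomes $2u-e_0$. With $u=\pm(\mu e_0-\nu e_1)$ and $\mu,\nu\ge1$ we get $(2\mu-1)e_0-2\nu e_1$ or $-(2\mu+1)e_0+2\nu e_1$, and both have the required signs. In general the correction term ($-e_0$ here) must be outweighed by making $u$ contain enough of every element of the cone.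

Third, the hole. After the action, $e_2$ no longer lies in the span of the named vectors. If we gave $e_2$ a new name at some later stage, a later action could move that name, and this might repeat forever. In the end $e_2$ would have no name, and we would have built a proper subgroup of $G$. The way out is to close the hole at once, by moving a generator that is already present. If a name $a$ has the value $e_3$, with $v(e_3)=\log7$, move it to $e_2+10e_0-6e_1$, with $v$-value $\log(5\cdot2^{10}/3^6)\approx\log7.02$. Now $e_2$ is in the span again, and it is $e_3$ whose coverage has been postponed.

## 4. The group as a c.e. group of rational vectors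

The plan needs $G$ inside $\mathbb Q^{(\omega)}$. All spans are over $\mathbb Q$, and $\mathbb Q^j=\mathrm{span}(e_0,\dots,e_{j-1})$. Linear dependence and membership in the span of a finite set are decidable in $\mathbb Q^{(\omega)}$, by elimination. Membership in a finitely generated (f.g.) subgroup given by generators is decidable as well: bring the generators to integer echelon form, as in the next proof, and substitute back.

**Lemma 9.** Let $A\le\mathbb Q^{(\omega)}$ be a f.g. subgroup and let $V_0\subset V_1\subset\dots\subset V_m=\mathbb QA$ be subspaces, given by bases, with $\dim V_j/V_{j-1}=1$. Then one can compute generators of $A\cap V_0$ and elements $d_1,\dots,d_m$ with $A\cap V_j=(A\cap V_{j-1})\oplus\mathbb Zd_j$ for $1\le j\le m$. Hence $A=(A\cap V_0)\oplus\mathbb Zd_1\oplus\dots\oplus\mathbb Zd_m$.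

**Proof.** Choose a basis of $V_m$ that begins with a basis of $V_0$ and continues with one vector of $V_j\setminus V_{j-1}$ for $j=1,\dots,m$. Write the generators of $A$ in these coordinates and multiply by a common denominator, so that $A$ is given by the rows of an integer matrix. By integer row operations (the Euclidean algorithm in the last column) arrange that exactly one row has a nonzero last entry; there is at least one such row, because $A$ spans $V_m$. This row is $d_m$. An integer combination of the rows has last entry $0$ iff the coefficient of this row is $0$, so the other rows generate $A\cap V_{m-1}$. Every vector of $V_{m-1}$ has a positive multiple in $A$, up to scaling a rational combination of generators, so $A\cap V_{m-1}$ spans $V_{m-1}$. Repeat with the remaining rows and the next column. After $m$ rounds the remaining rows generate $A\cap V_0$. $\square$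

For instance, let $A=\langle e_0,(e_0+e_2)/2\rangle$ with $V_0=\mathrm{span}(e_0)$ and $V_1=\mathrm{span}(e_0,e_2)$. Then $A\cap V_0=\mathbb Ze_0$ and $d_1=(e_0+e_2)/2$.

**Lemma 10 (Dobritsa).** A computable torsion-free abelian group $G_0$ of infinite rank is isomorphic to a c.e. subgroup $G\le\mathbb Q^{(\omega)}$ containing all $e_i$.

**Proof.** A maximal independent set of $G_0$ can be found only in the limit. We build $G$ by finite approximations, and correct the map to $G_0$ whenever a guess at the independent set changes.

**Step 1. A limit computable maximal independent set.** The domain of $G_0$ is $\omega$. Let $b_i^s$ be the least element of $G_0$ such that $b_0^s,\dots,b_i^s$ satisfy no nontrivial integer relation with coefficients of absolute value $\le s$. It exists: any element outside $\mathrm{span}(b_0^s,\dots,b_{i-1}^s)$ qualifies, since a relation among $b_0^s,\dots,b_{i-1}^s$ with such coefficients is excluded already. By induction on $i$, $b_i^s$ converges to the least element $b_i$ independent of $b_0,\dots,b_{i-1}$. Indeed, once the earlier ones have settled, $b_i$ always qualifies, and each of the finitely many smaller elements is excluded for all large $s$ by a relation. The set $\{b_i\}$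 is a maximal independent set: an element $g$ independent of all $b_i$ would satisfy $b_i\le g$ for all $i$, impossible as the $b_i$ are distinct.

**Step 2. The approximations.** This step builds f.g. groups $A_0\le A_1\le\cdots$ with $A_s\le\mathbb Q^s$ and $e_0,\dots,e_{s-1}\in A_s$, and homomorphisms $\theta_s:A_s\to G_0$, extended linearly to $\mathbb Q^s\to G_0\otimes\mathbb Q$. Start with $A_0=0$. Given $A_s$, use Lemma 9 to choose $d_j$ with $A_s\cap\mathbb Q^{j+1}=(A_s\cap\mathbb Q^j)\oplus\mathbb Zd_j$ for $j<s$. Let $i\le s$ be least with $b_i^{s+1}\ne b_i^s$ or $i=s$. On $A'=A_s\oplus\mathbb Ze_s$ define a homomorphism $\theta'$ by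
$$\theta'(d_j)=\theta_s(d_j)\ (j<i),\qquad\theta'(d_j)=b_j^{s+1}\ (i\le j<s),\qquad\theta'(e_s)=b_s^{s+1}.$$
Then, for every $g<s$ in $G_0$ and every $q\in\mathbb Q^{s+1}$ of height $\le s$ (all numerators and denominators at most $s$ in absolute value), one pair after the other, let $M\ge1$ be least with $Mq\in A'$. If $\theta'(Mq)=Mg$, add $q$ to the generators of $A'$. In this case the linear extension of $\theta'$ sends $q$ to $g\in G_0$, so $\theta'$ still maps $A'$ into $G_0$. The results are $A_{s+1}$ and $\theta_{s+1}$.

**Step 3. The limit is an isomorphism.** We have
$$\theta_s(\mathbb Q^{j+1})=\mathrm{span}(b_0^s,\dots,b_j^s)\qquad(j<s). \tag{1}$$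
This is proved by induction on $s$. For $j<i$ neither side changes from $s$ to $s+1$; for $i\le j<s$ use $\mathbb Q^{j+1}=\mathbb Q^j+\mathbb Qd_j$ and $\theta'(d_j)=b_j^{s+1}$; for $j=s$ use $\theta'(e_s)=b_s^{s+1}$. Once $b_0,\dots,b_i$ have stabilized and $s>i$, $\theta_s$ no longer changes on $\mathbb Q^{i+1}$. So $\theta=\lim\theta_s$ exists on $\mathbb Q^{(\omega)}$. By (1), $\theta(\mathbb Q^{j+1})=\mathrm{span}(b_0,\dots,b_j)$ has dimension $j+1$, so $\theta$ is injective. Let $G=\bigcup_sA_s$, a c.e. subgroup containing all $e_i$. If $q\in A_s$, then $\theta_t(q)\in G_0$ for all $t\ge s$, so $\theta(G)\subseteq G_0$. Conversely let $g\in G_0$. By maximality of $\{b_i\}$, $g=\theta(q)$ for some $q\in\mathbb Q^{(\omega)}$. At a stage $s>g$ so late that $\theta'$ agrees with $\theta$ on some $\mathbb Q^{j+1}\ni q$ with $j<s$, and $q$ has height $\le s$, we have $\theta'(Mq)=Mg$, and $q$ is added. So $\theta:G\cong G_0$. $\square$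

From now on fix such a $G$ for the group of Theorem 2, with a computable injective enumeration $g_0,g_1,\dots$. Membership in $G$ is not assumed decidable. We shall only ever use vectors that are visibly integer combinations of known elements of $G$.

## 5. The construction for Theorem 2

We build $H$ with domain $\omega$. Its elements are called *names*. At each stage finitely many names have values in $G$; the values may change, but only finitely often each.

**Definition (generators).** Formal generators come in blocks $0,1,2,\dots$, listed in order. Block $L$ consists of a *filler* $a_L$ followed by *coding* generators $c_{L,p}$, one for each $p\in\{\pm1\}^{B_L}$, where $B_L$ is the finite set of all generators in blocks $<L$ together with $a_L$.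

So $B_L$ is an initial segment of the list with last element $a_L$. For example, $B_0=\{a_0\}$, block $0$ is $a_0$ with two coding generators, and $B_1$ has four elements, so block $1$ has sixteen coding generators. Let $\mathbb Z[B_L]$ be the set of formal integer combinations of $B_L$.

Fix a computable list $L\mapsto(x_L,y_L,m_L)$ in which every triple occurs infinitely often, where $x,y$ range over formal integer combinations of generators and $m$ over $\omega$. Let $S_{L,p}$ be the family consisting of
$$x_L,\qquad -y_L,\qquad p(z)z\quad(z\in B_L).$$
These are the elements that an order following the guess $(x_L,y_L)$ and the pattern $p$ considers positive. The generator $c_{L,p}$ is to code $\Phi_{m_L}(m_L)$ for such orders.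

**Data.** At the beginning of stage $s$ we have a finite initial segment $N_s$ of $\omega$ (the names used so far) and an injection $f_s:N_s\to G$ with $f_s(0)=0$; initially $N_0=\{0\}$. New names are always the least unused numbers. Blocks $0,\dots,s-1$ have been *introduced*, that is, each of their generators has been identified with a name. Extend $f_s$ linearly to formal combinations, and put $H_s=\langle f_s(N_s)\rangle$. Some coding generators may be *collapsed*. The other generators, and all fillers, are *live*.

**Invariants.** The following will hold at all times.

* (I1) The vectors $f_s(z)$, for $z$ introduced and live, are linearly independent and span $\mathbb QH_s$.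
* (I2) If $c_{L,p}$ is collapsed, then $f_s(c_{L,p})\in\mathrm{span}\,f_s(B_L)$.
* (I3) $e_0,\dots,e_L\in\mathrm{span}\,f_s(B_L)$ for each introduced block $L$.
* (I4) An integer linear relation among names that holds under $f_s$ holds under $f_t$ for all $t\ge s$. For $n,n'\in N_s$, if $v(f_s(n))<v(f_s(n'))$, then $v(f_t(n))<v(f_t(n'))$ for all $t\ge s$.

Invariant (I4) makes $H$ and its order computable, and (I3) will keep the third difficulty of Section 3 under control. By (I2) and induction along the list, for every introduced block $L$,
$$\mathrm{span}\,f_s(B_L)\text{ is spanned by the images of the live members of }B_L. \tag{2}$$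
Indeed, a collapsed $c_{L',p}\in B_L$ has $L'<L$, and its image lies in the span of the images of $B_{L'}$, all of which are earlier in the list.

Stage $s$ has three phases.

**Phase 1 (collapse).** This phase codes one value $\Phi_{m_L}(m_L)$. Call an introduced live $c_{L,p}$ *eligible* if $x_L,y_L\in\mathbb Z[B_L]$, $\Phi_{m_L,s}(m_L)\downarrow\in\{0,1\}$, the vectors $f_s(x_L),f_s(y_L)$ are linearly independent, and $v(f_s(x_L)),v(f_s(y_L))>0$. If nothing is eligible, do nothing. Otherwise let $c=c_{L,p}$ be the first eligible generator in the list; we say that $c$ *acts*. Write $S=S_{L,p}$. Let $w_1=c$, and let $w_2,\dots,w_m$ be the other live introduced generators outside $B_L$, in list order. Put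
$$W_0=\mathrm{span}\,f_s(B_L),\qquad W_j=W_0+\mathrm{span}(f_s(w_1),\dots,f_s(w_j)).$$
By (I1) and (2), $\dim W_j=\dim W_0+j$ and $W_m=\mathbb QH_s$. By Lemma 9 compute $d_1,\dots,d_m$ with
$$H_s\cap W_j=(H_s\cap W_{j-1})\oplus\mathbb Zd_j,\qquad H_s=(H_s\cap W_0)\oplus\mathbb Zd_1\oplus\dots\oplus\mathbb Zd_m. \tag{3}$$
Since $f_s(w_j)\in (H_s\cap W_j)\setminus W_{j-1}$, we may choose the sign of $d_j$ so that
$$f_s(w_j)\in\kappa_jd_j+(H_s\cap W_{j-1})\quad\text{with }\kappa_j\ge1. \tag{4}$$
For $j=1$ write $f_s(c)=kd_1+b$ with $k=\kappa_1\ge1$ and $b\in H_s\cap W_0$. Define a homomorphism $\varphi:H_s\to G$ by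
$$\varphi=\mathrm{id}\text{ on }H_s\cap W_0,\qquad\varphi(d_j)=u_j\quad(1\le j\le m), \tag{5}$$
where the $u_j\in G$ are as follows.

*The vector $u_1$.* It sends $c$ into the open cone of $S$ or of $-S$. Since $S$ contains $\pm z$ for each $z\in B_L$, with one choice of sign, $f_s(S)$ spans $W_0$. Write $b=\sum_{\sigma\in S}\beta_\sigma f_s(\sigma)$ with $\beta_\sigma\in\mathbb Q$, and let $R>\max|\beta_\sigma|$ be an integer. Put
$$u_1=\pm\Bigl(R\sum_{\sigma\in S}f_s(\sigma)+\mu f_s(x_L)-\nu f_s(y_L)\Bigr),$$
with the sign $+$ if $\Phi_{m_L}(m_L)=0$ and $-$ if $\Phi_{m_L}(m_L)=1$, and with parameters $\mu,\nu\in\mathbb N$. Then $u_1\in G\cap W_0$, and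
$$\varphi(f_s(c))=ku_1+b=\sum_{\sigma\in S}r_\sigma f_s(\sigma), \tag{6}$$
where $r_\sigma=\pm kR+\beta_\sigma$, plus $\pm k\mu$ for the member $x_L$ and $\pm k\nu$ for the member $-y_L$, with the same sign $\pm$ throughout. Since $kR\ge R>|\beta_\sigma|$, all $r_\sigma$ are positive if $\Phi_{m_L}(m_L)=0$, and all are negative if $\Phi_{m_L}(m_L)=1$. By Lemma 8 the parameters can be chosen so that $v(u_1)$ is as close to $v(d_1)$ as we like.

*The vectors $u_j$, for $j=2,\dots,m$ in turn.* They close the hole. Let $q$ be least with $e_q\notin W_0+\mathrm{span}(u_2,\dots,u_{j-1})$, and put
$$u_j=e_q+\mu f_s(x_L)-\nu f_s(y_L)\in G, \tag{7}$$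
with a new pair of parameters $\mu,\nu\in\mathbb N$ for each $j$. By Lemma 8, $v(u_j)$ can be made as close to $v(d_j)$ as we like. As $u_j-e_q\in W_0$, the numbers $q$ do not depend on the parameters.

*Choice of the parameters.* Search through all choices until
$$v(f_s(n))<v(f_s(n'))\ \Rightarrow\ v(\varphi f_s(n))<v(\varphi f_s(n'))\qquad\text{for all }n,n'\in N_s. \tag{8}$$
Condition (8) is decidable. The search succeeds: by (3) write $f_s(n)=b_n+\sum_jk_{n,j}d_j$ with $b_n\in H_s\cap W_0$. Then
$$v(\varphi f_s(n))-v(f_s(n))=\sum_jk_{n,j}\bigl(v(u_j)-v(d_j)\bigr),$$
which can be made as small as desired simultaneously for all $n\in N_s$, while the finitely many reals $v(f_s(n))$ are pairwise distinct.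

Replace $f_s$ by $\varphi\circ f_s$ and declare $c$ collapsed. The new map is still injective on names, because of (8). The homomorphism $\varphi$ itself need not be injective: it maps $\mathbb QH_s$ onto a space of smaller dimension.

**Phase 2 (new block).** This phase supplies new generators. Introduce block $L=s$: for each of its generators in order, assign a new name and map it to $e_q$, where $q$ is least with $e_q$ not in the span of the current range.

**Phase 3 (closing off).** This phase makes the addition total and the limit map onto $G$. Give new names to all elements $f(n)\pm f(n')$ that have no name ($n,n'$ current names), and to all $g_i$ with $i<s$ that have no name and lie in the span of the current range; one name per element. This ends stage $s$ and gives $N_{s+1}$ and $f_{s+1}$.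

All of this is effective: every value used is an integer combination of known elements of $G$ (values of names, the $e_q$, the $g_i$), and the rest is linear algebra over $\mathbb Q$, Lemma 9, and deciding signs of $v$.

## 6. The invariants survive a collapse

**Lemma 11.** The invariants (I1)–(I4) hold throughout the construction.

**Proof.** They hold at the start, where $H_0=0$ and no block has been introduced.

**Step 1. Phases 2 and 3.** These phases only add names. In Phase 2 each new vector is outside the span of the previous range, and in Phase 3 the span of the range does not change. So (I1), (I2), (I4), and (I3) for old blocks, are preserved. Consider (I3) for the new block $L=s$. Before Phase 2, by (I1), the span of the range is the span of the images of all generators introduced so far, and if $L>0$ it contains $e_0,\dots,e_{L-1}$, by (I3) for block $L-1$. The filler $a_L$ is mapped to the least missing $e_q$, so now $e_0,\dots,e_L\in\mathrm{span}\,f(B_L)$. For the remaining steps let a collapse by $c=c_{L,p}$ take place, with the notation of Phase 1. Extend $\varphi$ linearly to $\mathbb QH_s$.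

**Step 2. (I4): relations and order are kept.** A homomorphism preserves integer relations, and the order on names is preserved by (8).

**Step 3. (I1): the live generators remain a basis.** Since $\varphi$ is the identity on $W_0$ and $u_1\in W_0$,
$$\varphi(W_j)=W_0+\mathrm{span}(u_2,\dots,u_j)\qquad(1\le j\le m). \tag{9}$$
For $j\ge2$ we have $u_j\notin W_0+\mathrm{span}(u_2,\dots,u_{j-1})$, because $u_j-e_q\in W_0$ and $e_q$ is not in this space. So $\dim\varphi(W_j)=\dim W_0+j-1$. By (4), $\varphi(f_s(w_j))\in\kappa_ju_j+\varphi(W_{j-1})$ with $\kappa_j\ne0$. Hence the images of the live members of $B_L$, which are unchanged and form a basis of $W_0$, together with the new images of $w_2,\dots,w_m$, are independent and span $\varphi(\mathbb QH_s)$. These are exactly the generators that are live after $c$ is collapsed.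

**Step 4. (I2): collapsed generators stay over their $B_L$.** Old instances are preserved by linearity of $\varphi$. For $c$ itself, $\varphi(f_s(c))=ku_1+b\in W_0$, and $W_0$ is still the span of the images of $B_L$.

**Step 5. (I3): no $e_q$ is lost.** For $L'\le L$ we have $B_{L'}\subseteq B_L$, and the images of $B_L$ do not change. Let $L'>L$ be introduced. Then $B_{L'}$ is an initial segment of the list that contains $B_L$ and all of block $L$, in particular $c$. So the live members of $B_{L'}\setminus B_L$ are $w_1=c$ together with the members of an initial segment of $w_2,\dots,w_m$, that is, they are $w_1,\dots,w_j$ for some $j=j(L')$. (It does not matter that $c$ has been moved to the front: all generators of block $L$ lie in $B_{L'}$.) Here $w_j=a_{L'}$ and $j\ge2$, since fillers stay live and $a_{L'}$ is last in $B_{L'}$. By (2), before the action $\mathrm{span}\,f_s(B_{L'})=W_j$, so by (9)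
$$\mathrm{span}\,\varphi f_s(B_{L'})=W_0+\mathrm{span}(u_2,\dots,u_j).$$
We show by induction on $L'$ that this contains $e_0,\dots,e_{L'}$. The space $W_0+\mathrm{span}(u_2,\dots,u_{j-1})$ contains $e_0,\dots,e_{L'-1}$: if $L'-1>L$, it contains $\mathrm{span}\,\varphi f_s(B_{L'-1})$, because $j(L'-1)\le j-1$; if $L'-1=L$, it contains $W_0=\mathrm{span}\,f_s(B_L)$. Adding $u_j$ puts the least missing $e_q$ into the span, so $e_{L'}$ belongs to the span, whether or not $q=L'$. $\square$

## 7. The limit group and its order

**Lemma 12.** For every name $n$ the limit $f(n)=\lim_tf_t(n)$ exists and is attained at a finite stage. Precisely, if $n$ appears during stage $s$, then only coding generators in blocks $\le s$ can move $n$.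

**Proof.** The name $0$ is never moved. Let $n$ appear during stage $s$. By (I1), at the end of stage $s$ there are $M\ge1$ and integers $n_z$ with $Mf(n)=\sum n_zf(z)$, the sum over generators $z$ in blocks $\le s$. By (I4) this relation persists. Suppose that some $c_{L,p}$ with $L>s$ acts at a stage $t$. Then $f_t(n)\in\mathrm{span}\,f_t(B_L)=W_0$, so the action fixes $f_t(n)$. Hence only coding generators in blocks $\le s$ move $n$. There are finitely many, and each acts at most once. $\square$

**Lemma 13.** $f:\omega\to G$ is a bijection.

**Proof.** It is total, since each Phase 2 uses the least unused numbers. It is injective, since each $f_t$ is injective and any two values are attained simultaneously at late stages. For surjectivity let $g\in G\cap\mathrm{span}(e_0,\dots,e_r)$. Choose $t_0>r$ such that no $c_{L,p}$ with $L\le r$ acts at any stage $\ge t_0$, and $g\in\{g_i:i<t_0\}$. By (I3) for block $r$, $g$ lies in the span of the range at all times from stage $t_0$ on. So Phase 3 of stage $t_0$ ensures $f_{t_0+1}(n)=g$ for some $n$. An action at a stage $t>t_0$ is by some $c_{L,p}$ with $L>r$, and it fixes $H_t\cap\mathrm{span}\,f_t(B_L)$. By (I3) this contains $g$, as long as $f_t(n)=g$. So $f_t(n)=g$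 for all $t>t_0$, and $f(n)=g$. $\square$

**Lemma 14.** Let $H$ have domain $\omega$, with $n+n'=l$ iff $f_t(n)+f_t(n')=f_t(l)$ for some $t$. Put $n<_Hn'$ iff $v(f_t(n))<v(f_t(n'))$ for any $t$ with $n,n'\in N_t$. Then $H$ is a computable group, $f:H\cong G$, and $\le_H$ is a computable order on $H$.

**Proof.** By Phase 3, for given $n,n'$ some $l,t$ with $f_t(n)+f_t(n')=f_t(l)$ exist and can be found. By (I4) the relation persists, so $f(n)+f(n')=f(l)$, and $l$ is unique as $f$ is injective. So addition is computable and $f$ is an isomorphism. By (I4) and the injectivity of $v$ and of $f_t$, the relation $n<_Hn'$ does not depend on $t$, is computable, and is equivalent to $v(f(n))<v(f(n'))$. Since $v\circ f$ is an injective homomorphism into $\mathbb R$, $\le_H$ is an order. $\square$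

So $H$ is a computable copy of $G$. It remains to see what an action has achieved.

**Lemma 15.** If $c=c_{L,p}$ acts, then in $H$ there are integers $M,n_\sigma\ge1$ with
$$Mc=\sum_{\sigma\in S_{L,p}}n_\sigma\sigma\ \text{ if }\Phi_{m_L}(m_L)=0,\qquad Mc=-\sum_{\sigma\in S_{L,p}}n_\sigma\sigma\ \text{ if }\Phi_{m_L}(m_L)=1. \tag{10}$$

**Proof.** Let $c$ act at stage $s$. Each $f_s(\sigma)$ lies in $H_s\cap W_0$, so $\varphi$ fixes it, and (6) reads $\varphi f_s(c)=\sum_\sigma r_\sigma\,\varphi f_s(\sigma)$ with all $r_\sigma$ rational and of the required sign. Clearing denominators gives an integer relation among names under the new map. By (I4) it persists, so it holds under $f$, that is, in $H$. $\square$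

## 8. Every other order computes a DNC$_2$ function

**Proof of Theorem 2.** Let $P$ be the cone of an order on $H$ different from $\le_H$ and its reverse. We must compute a DNC$_2$ function from $P$.

**Step 1. Two elements on which $P$ and $\le_H$ disagree.** This step finds the elements that the construction has to guess. If one cone contains another, they are equal: if $g\in P\setminus P'$ and $P'\subseteq P$, then $-g\in P'\subseteq P$, so $g=0\in P'$, a contradiction. So not all $\le_H$-positive elements are in $P$, and not all are in $-P$. Hence there are $x,y>_H0$ with $x>_P0$ and $-y>_P0$. By (I1) and (I4), every element of $H$ has a positive multiple that is an integer combination of generators. Replacing $x,y$ by positive multiples, fix formal combinations of generators with values $x,y$, denoted by the same letters.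

Moreover $x,y$ are independent. Suppose $nx=n'y$ with $(n,n')\ne(0,0)$. Neither coefficient is $0$, as $H$ is torsion-free, and since $x,y>_H0$ they have the same sign; so we may take $n,n'>0$. But $nx>_P0$ and $n'y<_P0$, a contradiction.

**Step 2. The function computed by $P$.** This step reads $g(m)$ off one sign. Given $m$, find $L$ with $(x_L,y_L,m_L)=(x,y,m)$ and $x,y\in\mathbb Z[B_L]$. It exists, since the triple occurs infinitely often and $B_L$ increases to the set of all generators. For $z\in B_L$ let $p(z)=+1$ if $z\in P$ and $p(z)=-1$ otherwise. Generators are nonzero in $H$, since their names differ from $0$; so $p(z)z>_P0$. Let $g(m)=1$ if $c_{L,p}\in P$, and $g(m)=0$ otherwise. The names of the generators in blocks $\le L$ are found by running the construction through stage $L$, so $g\le_TP$. By the choice of $x$, $y$ and $p$, every $\sigma\in S_{L,p}$ satisfies $\sigma>_P0$.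

**Step 3. If $\Phi_m(m)\downarrow\in\{0,1\}$, then $c_{L,p}$ acts.** This step shows that the code is really written. By Lemma 12, $f_t$ is eventually constant on $B_L$. So from some stage on, $f_t(x)=f(x)$ and $f_t(y)=f(y)$; these vectors are independent because $f$ is an isomorphism, and they have positive $v$-values because $x,y>_H0$. Hence $c_{L,p}$, unless it has already acted, is eligible at every sufficiently late stage until it acts. At each such stage the first eligible generator acts, and if this is not $c_{L,p}$, it precedes $c_{L,p}$ in the list. Only finitely many generators precede it, and each acts at most once. So $c_{L,p}$ acts at some stage.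

**Step 4. $g$ is DNC$_2$.** This step compares $g(m)$ with $\Phi_m(m)$. If $\Phi_m(m)=0$, then by (10) a positive multiple of $c_{L,p}$ is a sum of $P$-positive elements, so $c_{L,p}>_P0$ and $g(m)=1$. If $\Phi_m(m)=1$, then by (10) $c_{L,p}<_P0$, and $g(m)=0$. If $\Phi_m(m)\downarrow\notin\{0,1\}$, then $g(m)\ne\Phi_m(m)$ trivially. So $g\le_TP$ is DNC$_2$, and $P$ has PA degree.

**Step 5. The remaining claims.** Computable sets are not PA, so $\le_H$ and its reverse are the only computable orders. If $P\le_TC$ is the cone of any other order, then $C$ is PA. So if $C$ is not PA, every $C$-computable order is one of these two, hence computable. $\square$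

With Corollary 3, the answer to the Open Question is yes.

## 9. PA degrees always occur in rank at least two

We prove Theorem 5. Let $K$ be computable with elements $h_0,h_1,\dots$, let $x,y\in K$ be independent, and let the set $D$ have PA degree. We build a cone $P\equiv_TD$. The order is built by choosing signs one at a time, with $D$ selecting a safe sign. At the same time $D$ is coded into the slope $\ell(y)/\ell(x)$ of linear functionals $\ell$ compatible with the signs, as in Proposition 1(b). The difficulty is that the signs chosen must leave room for the coding.

**Selecting true statements.** *Given two or four $\Pi^0_1$ statements, at least one of them true, $D$ uniformly computes a true one.* For two statements, let $E_0,E_1$ be the events that statement $0$, respectively $1$, is seen to be false; not both occur. Compute $m$ such that $\Phi_m(m)=i$ if $E_i$ is the first seen to occur, and $\Phi_m(m)\uparrow$ if neither occurs. Let $g\le_TD$ be DNC$_2$. Statement number $g(m)$ is true: if $E_{g(m)}$ occurred, then $\Phi_m(m)=g(m)$. For four statements, apply this to the disjunctions of two pairs, which are again $\Pi^0_1$, and then inside the chosen pair.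

**Consistency and goodness.** Call a finite $\sigma\subset K$ *consistent* if no nontrivial $\mathbb N$-combination of its elements is $0$. This is a $\Pi^0_1$ condition. Regard $K$ as a subgroup of $K\otimes\mathbb Q$. By Gordan's theorem over $\mathbb Q$, if $V\supseteq\sigma$ is a finite-dimensional subspace of $K\otimes\mathbb Q$, then $\sigma$ is consistent iff some linear $\ell:V\to\mathbb R$ is positive on $\sigma$.

For rationals $\alpha=a/d<\beta=b/d$ with $d>0$ let $\mathrm{Sl}(\alpha,\beta)=\{x,\ dy-ax,\ bx-dy\}$. A functional $\ell$ is positive on this set iff $\ell(x)>0$ and $\rho(\ell):=\ell(y)/\ell(x)\in(\alpha,\beta)$.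

**Definition.** A finite $\sigma\ni x$ is *good on* $(\alpha,\beta)$ if $\sigma\cup\mathrm{Sl}(\alpha',\beta')$ is consistent for all rationals $\alpha\le\alpha'<\beta'\le\beta$.

This is $\Pi^0_1$, uniformly. Goodness on an interval passes to its subintervals, and it implies that $\sigma$ is consistent. Let $V\supseteq\sigma\cup\{y\}$ be finite-dimensional and $\Omega_\sigma=\{\ell\in\mathrm{Hom}_{\mathbb Q}(V,\mathbb R):\ell>0\text{ on }\sigma\}$, an open convex set. Then $\rho$ is continuous on $\Omega_\sigma$, because $x\in\sigma$. So $\rho(\Omega_\sigma)$ is connected, that is, an interval (possibly empty), and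
$$\sigma\text{ is good on }(\alpha,\beta)\iff\rho(\Omega_\sigma)\supseteq(\alpha,\beta). \tag{11}$$
Indeed, by Gordan's theorem goodness says precisely that $\rho(\Omega_\sigma)$ meets every rational subinterval of $(\alpha,\beta)$, and an interval that is dense in $(\alpha,\beta)$ contains it.

For example, $\{x\}$ is good on every interval, as $\ell(x)=1$ and $\ell(y)$ can be prescribed. If we add $h=2y-x$, the possible slopes become $(\tfrac12,\infty)$; if we add $-h$, they become $(-\infty,\tfrac12)$. So $\{x,h\}$ and $\{x,-h\}$ both fail to be good on $(0,1)$, but the first is good on the right third $(\tfrac23,1)$ and the second on the left third $(0,\tfrac13)$. This is the general pattern.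

**Lemma 16.** If $\sigma$ is good on $(\alpha,\beta)$ and $h\in K$, $h\ne0$, then for some sign $i$ and some $T$, the open left third or the open right third of $(\alpha,\beta)$, the set $\sigma\cup\{ih\}$ is good on $T$.

**Proof.** Take $V\supseteq\sigma\cup\{y,h\}$ and $\Omega^\pm=\{\ell\in\Omega_\sigma:\pm\ell(h)>0\}$. These sets are convex, possibly empty, so $I^\pm=\rho(\Omega^\pm)$ are intervals, and by (11) $\sigma\cup\{\pm h\}$ is good on $T$ iff $I^\pm\supseteq T$. As $h\ne0$, the functionals with $\ell(h)=0$ form a proper hyperplane, so $\Omega^+\cup\Omega^-$ is dense in $\Omega_\sigma$. If $U\subseteq(\alpha,\beta)$ is open and nonempty, then $\rho^{-1}(U)$ is open in $\Omega_\sigma$, and nonempty by (11); so it meets $\Omega^+\cup\Omega^-$. Hence $I^+\cup I^-$ is dense in $(\alpha,\beta)$.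

Let $\delta=(\beta-\alpha)/3$ and suppose the lemma fails. Some $I^i$ contains points of $(\alpha,\beta)$ arbitrarily close to $\alpha$. It omits some point of $(\alpha,\alpha+\delta)$, and being an interval it contains nothing above that point; so $\sup I^i<\alpha+\delta$. In the same way some $I^j$ contains points arbitrarily close to $\beta$ and has $\inf I^j>\beta-\delta$. Then $i\ne j$, and $I^+\cup I^-$ misses the middle third, contradicting density. $\square$

**Proof of Theorem 5.**

**Step 1. Construction from $D$.** This step chooses signs and intervals. Let $\sigma_0=\{x\}$ and $(\alpha_0,\beta_0)=(0,1)$; $\sigma_0$ is good there. Given $\sigma_t$ good on $(\alpha_t,\beta_t)$, proceed as follows. If $h_t\ne0$, the four statements "$\sigma_t\cup\{ih_t\}$ is good on $T$" (two signs, two thirds) are $\Pi^0_1$, and at least one is true by Lemma 16; use $D$ to select a true one, and put $\sigma_{t+1}=\sigma_t\cup\{ih_t\}$. If $h_t=0$, let $\sigma_{t+1}=\sigma_t$ and let $T$ be the left third. Then let $(\alpha_{t+1},\beta_{t+1})$ be the open left third of $T$ if $t\notin D$, and the open right third of $T$ if $t\in D$. Goodness passes to subintervals, so the construction continues. Let $P=\{0\}\cup\bigcup_t\sigma_t$.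

**Step 2. $P$ is a positive cone and $P\le_TD$.** This step checks that signs chosen one at a time fit together. All $\sigma_t$ are consistent. For $h\ne0$, at least one of $h,-h$ is in $P$ by construction, and not both, by consistency. If $g,h\in P\setminus\{0\}$, then consistency gives $g+h\ne0$ and $-(g+h)\notin P$, so $g+h\in P$. Thus $P$ is a cone. To decide whether $h_t\in P$ for $h_t\ne0$, run the construction through step $t$ with $D$: $h_t\in P$ iff the selected sign is $+$. So $P\le_TD$.

**Step 3. $D\le_TP$.** This step reads the nested intervals back from $P$. Let $q=a/d$, $d>0$, be a rational outside $(\alpha_{t_0},\beta_{t_0})$. We claim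
$$dy-ax\in P\iff q\le\alpha_{t_0}. \tag{12}$$
Note $dy-ax\ne0$. For large $t\ge t_0$, $\sigma_t$ contains the one of $\pm(dy-ax)$ that lies in $P$. By (11) some $\ell>0$ on $\sigma_t$ has $\rho(\ell)\in(\alpha_t,\beta_t)\subseteq(\alpha_{t_0},\beta_{t_0})$. Since $\ell(dy-ax)=d\,\ell(x)(\rho(\ell)-q)$, this number is positive if $q\le\alpha_{t_0}$ and negative if $q\ge\beta_{t_0}$. This proves (12).

Now suppose that $(\alpha_t,\beta_t)$ is known. Its midpoint lies outside $T$, hence outside $(\alpha_{t+1},\beta_{t+1})$, and testing it by (12) with $t_0=t+1$ tells which third $T$ was chosen. Next, the midpoint of $T$ lies outside $(\alpha_{t+1},\beta_{t+1})$, and testing it tells which third of $T$ was taken, that is, whether $t\in D$; so $(\alpha_{t+1},\beta_{t+1})$ is known too. Starting from $(0,1)$, $P$ computes $D$. Hence $P\equiv_TD$. As $D$ was an arbitrary set of PA degree, $\deg(\mathbb X(K))$ contains every PA degree. $\square$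

## 10. The exact spectrum and the exact range of ranks

**Proof of Corollary 6.** By Theorem 2, $\deg(\mathbb X(H))\subseteq\{\mathbf0\}\cup\{\mathbf d:\mathbf d\text{ is PA}\}$ and $\mathbf0\in\deg(\mathbb X(H))$. By Theorem 5, every computable copy of $G$ that admits a computable order, and so in particular $H$, has a spectrum containing $\{\mathbf0\}\cup\{\mathbf d:\mathbf d\text{ is PA}\}$. This gives both the equality and the minimality. $\square$

**Proof of Proposition 7.** If the rank is infinite, Corollary 3 provides the copy. If the rank is $0$ or $1$, then by Proposition 1(a) any computable copy has an order, and all its orders are computable, so it admits a computable order and has no order of noncomputable degree. If the rank is finite and at least $2$, then by Proposition 1(b) every computable copy has orders of every degree, so no copy of the required kind exists. $\square$
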